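# Direct factors of Witt rings that no field extension realizes

Throughout, $F$ is a field of characteristic different from two, $WF$ is its Witt ring, and for a field extension $K/F$ the map $i_{K/F}\colon WF\to WK$ is scalar extension.

## The guess: every direct factor comes from a larger field

Suppose that the Witt ring of $F$ splits as a product $R\times S$. Enlarging the field kills quadratic forms. Can we choose a field $K\supseteq F$ for which $WF\to WK$ kills exactly the $S$-part, so that $WF\to WK$ "is" the projection to $R$?

The natural guess is yes: adjoin square roots of all the square classes that live in $S$, then go on enlarging the field without hurting $R$. We make the question precise, test the guess on small cases, and later see that it is false.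

**Definition (abstract Witt ring).** An abstract Witt ring is a pair $(R,G)$, where $R$ is a commutative ring with $1$ and $G$ is a subgroup of $R^\times$ of exponent $2$ with $-1\in G$. Let $I$ be the ideal generated by the elements $a+b$ with $a,b\in G$. We require:

- (W1) $G$ generates $R$ additively.
- (W2) If $a\in G$ and $1-a\in I^2$, then $a=1$.
- (W3) If $a_1+\dots+a_n=b_1+\dots+b_n$ with $a_i,b_i\in G$ and $n\ge3$, then there are $a,b,c_3,\dots,c_n\in G$ with $a_2+\dots+a_n=a+c_3+\dots+c_n$, $\ b_2+\dots+b_n=b+c_3+\dots+c_n$ and $a_1+a=b_1+b$.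

The elements of $G$ are the *one-dimensional forms*. A *morphism* $(R_1,G_1)\to(R_2,G_2)$ is a ring homomorphism that maps $G_1$ into $G_2$. The *dimension index* $e\colon R\to\mathbb Z/2$ is the ring homomorphism with $e(a)=1$ for all $a\in G$; its kernel is $I$. We write $G_R$, $I_R$ when needed.

For a field, $(WF,\{\langle a\rangle : a\in F^\times\})$ is an abstract Witt ring, and each $i_{K/F}$ is a morphism. We write $G_F=F^\times/F^{\times2}$ and identify the class of $u$ with $\langle u\rangle\in WF$. Examples: $W\mathbb R=\mathbb Z$ with $G=\{\pm1\}$; $W\mathbb F_3=\mathbb Z/4$ with $G=\{\pm1\}$ and $I=\{0,2\}$, $I^2=0$; the Witt ring of a quadratically closed field is $\mathbb Z/2$ with $G=\{1\}$.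

**Definition (direct product).** $R\times S=\{(r,s)\in R\oplus S: e(r)=e(s)\}$ with one-dimensional forms $G_R\times G_S$. The projection $(r,s)\mapsto r$ is a morphism.

For example, $\mathbb Z\times\mathbb Z$ in this sense is $\{(m,n): m\equiv n \bmod 2\}$ with the four one-dimensional forms $(\pm1,\pm1)$. Also $R\times\mathbb Z/2\cong R$, since $(r,s)$ lies in it exactly when $s=e(r)$.

**Definition (group ring).** For an abstract Witt ring $(R',G')$ and a group $\Lambda$ of exponent $2$, $R'[\Lambda]$ is the ordinary group ring, with one-dimensional forms $\{a\lambda: a\in G',\lambda\in\Lambda\}$. It is *nontrivial* if $\Lambda\ne\{1\}$.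

For example, $W\mathbb C((t))=(\mathbb Z/2)[\{1,\langle t\rangle\}]$.

**Definition (realization).** Let $\sigma\colon WF\to R$ be a morphism. An extension $K/F$ *realizes* $\sigma$ if there is an isomorphism $\tau\colon WK\to R$ of abstract Witt rings with $\sigma=\tau\circ i_{K/F}$. Given an isomorphism $WF\cong R\times S$, let $p\colon WF\to R$ be the morphism corresponding to the projection. The *factor $R$ of $WF$ is realizable* if some $K/F$ realizes $p$.

For example, the signature $W\mathbb Q\to\mathbb Z$ is a morphism, and $\mathbb R$ realizes it.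

**The question.** For every $F$ and every isomorphism $WF\cong R\times S$ of abstract Witt rings, is the factor $R$ realizable?

Three cases by hand.

*Case $G_S=\{1\}$.* Then $-1=1$ in $S$, so $S=\mathbb Z/2$, the projection is an isomorphism, and $K=F$ realizes $R$.

*Case $R=\mathbb Z/2$.* Here $p=e$, and the quadratic closure $F(2)$ realizes it, since $WF(2)=\mathbb Z/2$.

*Case $R\cong\mathbb Z$, so $G_R=\{\pm1\}$.* Put $P=\{f\in F^\times: p(\langle f\rangle)=1\}$, a subgroup of $F^\times$. Since $p(\langle -1\rangle)=-1$, it has index $2$ and $-1\notin P$. Let $f,g\in P$. Then $f+g\ne0$, because $g=-f$ would give $p(\langle g\rangle)=-1$. The isometry $\langle f,g\rangle\cong\langle f+g,\,fg(f+g)\rangle$ shows that $2=p(\langle f+g\rangle)+p(\langle fg(f+g)\rangle)$ with both summands $\pm1$, so both are $1$ and $f+g\in P$. Thus $P$ is the positive cone of an ordering. Let $K$ be the real closure of $(F,P)$ and let $\tau\colon WK\to\mathbb Z$ be the signature, an isomorphism. For $f\in F^\times$, $\tau(\langle f\rangle_K)$ is $1$ if $f\in P$ and $-1$ otherwise, that is, $p(\langle f\rangle)$. As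 $G_F$ generates $WF$, $\tau\circ i_{K/F}=p$, and $K$ realizes $R$.

A larger class also supports the guess. We quote it from the paper "The Graded Witt Ring and Galois Cohomology. II".

**Quoted result.** If $WF\cong R\times S$ and $R$ is isomorphic to a nontrivial group ring $R'[\Lambda]$ over some abstract Witt ring $R'$, then the factor $R$ of $WF$ is realizable.

That paper states that it does not know whether this holds for arbitrary factors. The answer to the question is no.

**Theorem A.** Let $k$ be a field of characteristic $\ne2$ with $\sqrt{-1}\in k$. There is an extension $F/k$ and an isomorphism of abstract Witt rings $WF\cong R\times S$ such that no field extension of $F$ realizes the factor $R$. Moreover: $|G_S|=2$; $F$ has exactly one nonsplit quaternion algebra; the Kaplansky radical of $F$ has order $2$ modulo squares; $|F|=\max(|k|,\aleph_0)$.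

(The *Kaplansky radical* is the group of $u\in F^\times$ such that the quaternion algebra $(u,v)_F$ splits for all $v\in F^\times$. For $\mathbb C(t)$ it is everything, by Tsen's theorem; for $\mathbb R$ it is $\mathbb R^{\times2}$, since $(-1,-1)_{\mathbb R}$ is not split.)

**Theorem B.** Let $k$ be countable, $\operatorname{char}k\ne2$, $\sqrt{-1}\in k$. There are countable fields $F_1,F_2\supseteq k$, decompositions $WF_j\cong R_j\times S_j$, and an isomorphism $WF_1\cong WF_2$ carrying $R_1,S_1$ to $R_2,S_2$ (and the projection $WF_1\to R_1$ to $WF_2\to R_2$), such that the factor $R_2$ of $WF_2$ is realizable but the factor $R_1$ of $WF_1$ is not.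

So realizability is not determined by the Witt ring.

**Theorem C.** Let $WF\cong R\times S$, $\operatorname{char}F\ne2$.

1. If the factor $R$ is realizable, it is realized by a subfield of the quadratic closure $F(2)$.
2. There is always a field $K\subseteq F(2)$ with $WF\to WK$ surjective that induces a surjective morphism $R\to WK$ bijective on one-dimensional forms, with kernel contained in $I_R^2$.
3. If $R=R_1\times\dots\times R_n$ and each factor $R_i$ of $WF$ is realizable, then $R$ is realizable.
4. $R$ is realizable if it is a finite product of rings each of which is a nontrivial group ring, or isomorphic to $\mathbb Z$, or satisfies $I_{R_i}^2=0$. In particular $R$ is realizable if it is a finite product of rings with $|G_{R_i}|\le2$.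

In Theorem A the factor $S$ is as small as it can be, since $|G_S|=1$ is the trivial case above; $G_R$ is infinite there. These notes do not settle whether non-realizable factors with $G_R$ finite exist; for $G_R$ finite they prove only what Theorem C gives.

## Square roots and Zorn's lemma: how far the guess carries

Fix $WF\cong R\times S$ with projection $p$, and put $H=\{u\in G_F: p(\langle u\rangle)=1\}$. Under $G_F\cong G_R\times G_S$ this is $\{1\}\times G_S$. Note that $p(G_F)=G_R$. The first lemma says that killing $\ker p$ amounts to adjoining the square roots of $H$.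

**Lemma 1.** $\ker p$ is additively generated by the elements $\langle u\rangle-\langle u'\rangle$ with $u,u'\in H$. Hence if every element of $H$ becomes a square in $K$, then $\ker p\subseteq\ker i_{K/F}$.

*Proof.* $\ker p$ corresponds to $\{(0,s): e(s)=0\}=0\times I_S$. Since $G_S$ generates $S$ additively and $-1\in G_S$, each element of $S$ is a sum of elements of $G_S$, and it lies in $\ker e$ exactly when the number of summands is even. So $I_S$ is additively generated by elements $s+t=s-(-t)$ with $s,-t\in G_S$. Finally $(0,s-s')=(1,s)-(1,s')$, and $(1,s),(1,s')$ correspond to elements of $H$. If $u,u'\in H$ are squares in $K$, then $\langle u\rangle_K-\langle u'\rangle_K=1-1=0$. $\square$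

The second lemma removes $\tau$ from the definition of realization.

**Lemma 2.** $K/F$ realizes the factor $R$ if and only if $G_F\to G_K$ is surjective and $\ker i_{K/F}=\ker p$.

*Proof.* Write $i=i_{K/F}$. If $p=\tau\circ i$ with $\tau$ an isomorphism, then $\ker i=\ker p$, and $G_R=p(G_F)=\tau(i(G_F))\subseteq\tau(G_K)\subseteq G_R$, so $i(G_F)=G_K$. Conversely, if $i(G_F)=G_K$, then $i$ is surjective because $G_K$ generates $WK$. As $i$ and $p$ are surjective with the same kernel, there is a ring isomorphism $\tau\colon WK\to R$ with $\tau\circ i=p$, and $\tau(G_K)=\tau(i(G_F))=p(G_F)=G_R$. $\square$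

So $K$ must contain square roots of $H$, must not acquire square classes that do not come from $F$, and must not kill anything beyond $\ker p$. An example shows that adjoining $\sqrt H$ alone is not enough.

*Example.* Let $F=\mathbb C(t)$, $A=\{1,t\}\subset G_F$, and let $B\subset G_F$ be generated by the classes $t-\lambda$, $\lambda\ne0$. All quaternion algebras over $F$ split, and Lemma 3 below gives $WF\cong R\times S$ with $G_R=B$, $G_S=A$, $H=\{1,t\}$. Put $s=\sqrt t$, so $F(\sqrt t)=\mathbb C(s)$. The classes $s-\mu$, $\mu\in\mathbb C$, form an $\mathbb F_2$-basis of $G_{\mathbb C(s)}$, and the image of $G_F$ is spanned by $t-\mu^2=(s-\mu)(s+\mu)$, $\mu\ne0$. Elements of this span involve an even number of basis elements, so $s-\mu$ is not in the image: $\mathbb C(s)$ has new square classes and does not realize $R$.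

The remedy is to enlarge the field as long as no class outside $H$ dies.

**Proof of Theorem C(2).** *Step 1: a maximal field.* By Kummer theory, $\ker(G_F\to G_{F(\sqrt H)})=H$. An element of $F$ that becomes a square in the union of a chain of fields is a square in one of them. So by Zorn's lemma there is a field $K$, maximal among the fields $F(\sqrt H)\subseteq K\subseteq F(2)$ with $\ker(G_F\to G_K)=H$.

*Step 2: $G_F\to G_K$ is surjective.* Let $u\in K^\times\setminus K^{\times2}$. Then $K(\sqrt u)\subseteq F(2)$ is strictly larger than $K$, so by maximality some $f\in F^\times$ with class outside $H$ is a square in $K(\sqrt u)$. But $f\notin K^{\times2}$, so $f\in uK^{\times2}$.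

*Step 3: the morphism $\rho$.* Hence $WF\to WK$ is surjective. By Lemma 1 it kills $\ker p$, so it factors through a surjective morphism $\rho\colon R\to WK$, and $G_R\cong G_F/H\to G_K$ is bijective.

*Step 4: the kernel.* Let $r\in\ker\rho$. Since $e\circ\rho=e$, we have $r\in I_R$. For $g,h\in G_R$,
$$(1-g)+(1-h)=(1-gh)+(1-g)(1-h),\qquad (1-g)^2=2(1-g).$$
So modulo $I_R^2$ we get $(1-g)+(1-h)\equiv1-gh$ and $-(1-g)\equiv1-g$. As in Lemma 1, $I_R$ is additively generated by the elements $g-h=(1-h)-(1-g)$. Hence $r\equiv1-g\pmod{I_R^2}$ for some $g\in G_R$. Applying $\rho$, which maps $I_R^2$ into $I^2K$, gives $1-\rho(g)\in I^2K$. By (W2), $\rho(g)=1$, so $g=1$ and $r\in I_R^2$. $\square$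

This is the exact point where the approach stops. Maximality controls one-dimensional forms, hence everything modulo $I_R^2$, but the square roots adjoined on the way may split quaternion algebras, and nothing above prevents $\rho$ from killing elements of $I_R^2$. When $I_R^2=0$ there is no problem, and $\rho$ is an isomorphism; this covers the example $\mathbb C(t)$, where $I^2F=0$.

## Intersections inside the quadratic closure: the rest of Theorem C

**Proof of Theorem C(1).** Let $K$ realize $R$. Choose $F(2)$ inside an algebraic closure of $K$ and put $K_0=K\cap F(2)$. If $u\in K_0^\times$ is a square in $K$, its square roots lie in $K$ and in $F(2)$, hence in $K_0$. So $G_{K_0}\to G_K$ is injective. Since $G_F\to G_K$ is surjective (Lemma 2), $G_{K_0}\to G_K$ is bijective and $G_F\to G_{K_0}$ is surjective.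

It remains to see that $\ker i_{K_0/F}=\ker p$. If $v_{K_0}=0$, then $v_K=0$, so $p(v)=0$. Conversely, elements of $H$ become squares in $K$: for $u\in H$, $\tau(\langle u\rangle_K)=p(\langle u\rangle)=1$, so $\langle u\rangle_K=1$. By injectivity they are squares in $K_0$, so $\ker p\subseteq\ker i_{K_0/F}$ by Lemma 1. By Lemma 2, $K_0$ realizes $R$. $\square$

**Proof of Theorem C(3).** By induction on $n$ (grouping $R_1\times\dots\times R_{n-1}$ as one factor of $WF$) we may take $n=2$. By (1), let $K_1,K_2\subseteq F(2)$ realize $R_1,R_2$, and put $K=K_1\cap K_2$. If $u\in K^\times$ is a square in $K_1$ and in $K_2$, then both fields contain both roots $\pm\sqrt u\in F(2)$, so $\sqrt u\in K$. Thus $G_K\to G_{K_1}\times G_{K_2}$ is injective. The composite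
$$G_F\to G_K\to G_{K_1}\times G_{K_2}\cong G_{R_1}\times G_{R_2}=G_R$$
is the restriction of $p$, which is surjective with kernel $H$. Hence $G_F\to G_K$ is surjective with kernel $H$. By Lemma 1, $\ker p\subseteq\ker i_{K/F}$. The composite $WF\to WK\to WK_1\times WK_2\cong R_1\times R_2=R$ is $p$, so $\ker i_{K/F}\subseteq\ker p$. By Lemma 2, $K$ realizes $R$. $\square$

**Proof of Theorem C(4).** By (3) we may treat one ring $R$ at a time. Nontrivial group rings are covered by the quoted result, which is used only here. If $I_R^2=0$, the morphism $\rho$ of (2) is an isomorphism of abstract Witt rings, and $K$ realizes $R$ with $\tau=\rho^{-1}$. The case $R\cong\mathbb Z$ was done in the first section.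

For the last statement we show that if $|G_R|\le2$, then $R\cong\mathbb Z$ or $I_R^2=0$.

*If $-1=1$ in $R$*, then $2=0$. For $G_R=\{1\}$ we have $R=\mathbb Z/2$ and $I_R=0$. For $G_R=\{1,g\}$ we have $I_R=\{0,1-g\}$ and $(1-g)^2=2(1-g)=0$.

*If $-1\ne1$*, then $G_R=\{1,-1\}$, so $R$ is additively generated by $1$. Since $e\colon R\to\mathbb Z/2$ exists, $R$ is $\mathbb Z$ or $\mathbb Z/2m$, and $m\ge2$ because $-1\ne1$. Suppose $m\ge3$. Apply (W3) with $n=m$ to the relation $m\cdot1=m\cdot(-1)$. We get $a,b,c_3,\dots,c_m\in\{\pm1\}$ with $1+a=-1+b$, so $a-b\equiv-2\pmod{2m}$. Here $a-b\in\{0,2,-2\}$; the value $0$ would need $2m\mid2$ and the value $2$ would need $2m\mid4$, both false. So $a=-1$, and the first relation of (W3) becomes $m-1\equiv-1+c_3+\dots+c_m\pmod{2m}$. But $c_3+\dots+c_m$ lies in $[-(m-2),m-2]$, so $m-(c_3+\dots+c_m)\in[2,2m-2]$ is not divisible by $2m$, a contradiction. Hence $m=2$, $R=\mathbb Z/4$, and $I_R^2=(4)=0$. $\square$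

## An element of the Kaplansky radical splits off a factor

We now look for a counterexample with $|G_S|=2$, and this section produces product decompositions of that kind.

Notation: $(u,v)_M\in\mathrm{Br}_2(M)$ is the class of the quaternion algebra, written additively. If $\sqrt{-1}\in M$, then $\langle1\rangle=\langle-1\rangle$, so $2=0$ in $WM$ and $\mathbb Z/2\subseteq WM$; the norm form of $(u,v)_M$ is $\langle\langle u,v\rangle\rangle=\langle1,u,v,uv\rangle=(1+\langle u\rangle)(1+\langle v\rangle)$. Up to isometry it depends only on the algebra, and it is $0$ in $WM$ if and only if $(u,v)_M=0$. Moreover, since $-1$ is a square, the determinant is a well-defined homomorphism $\det\colon IM\to G_M$.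

Let $\sqrt{-1}\in F$ and let $a\in F^\times\setminus F^{\times2}$ satisfy
$$(a,f)_F=0\quad\text{for all }f\in F^\times. \tag{P1}$$
Put $A=\{1,a\}\subset G_F$ and choose a subgroup $B$ with $G_F=B\oplus A$. Let $R,S\subseteq WF$ be the subrings additively generated by the $\langle b\rangle$, $b\in B$, and the $\langle\alpha\rangle$, $\alpha\in A$. Put $G_R=B$, $G_S=A$, and let $I_R,I_S$ be the kernels of $e$ on $R,S$. They are additively spanned by sums of two one-dimensional forms, so they are the ideals $I$ of the axioms. In particular $I_S=\{0,1+\langle a\rangle\}$.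

**Lemma 3.** $(R,B)$ and $(S,A)$ are abstract Witt rings, and
$$\varphi\colon R\times S\to WF,\qquad\varphi(r,s)=r+s+e(r)$$
is an isomorphism of abstract Witt rings. The corresponding projection $p\colon WF\to R$ satisfies $p(\langle b\alpha\rangle)=\langle b\rangle$ for $b\in B$, $\alpha\in A$, and $\ker p=\{0,1+\langle a\rangle\}$.

*Proof.* *Step 1: $\varphi$ is a ring homomorphism.* For $b,b'\in B$,
$$(\langle b\rangle+\langle b'\rangle)(1+\langle a\rangle)=\langle b\rangle\langle\langle bb',a\rangle\rangle=0$$
by (P1), so $I_RI_S=0$. Write $r=\varepsilon+i$, $s=\varepsilon+j$ with $\varepsilon=e(r)=e(s)\in\mathbb Z/2$, $i\in I_R$, $j\in I_S$. As $2=0$, $\varphi(r,s)=\varepsilon+i+j$, which is additive and unital. In $(\varepsilon+i+j)(\varepsilon'+i'+j')$ the cross terms $ij'$, $ji'$ vanish, and what remains is $\varepsilon\varepsilon'+(\varepsilon i'+\varepsilon'i+ii')+(\varepsilon j'+\varepsilon'j+jj')=\varphi(rr',ss')$.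

*Step 2: $\varphi$ is bijective, also on one-dimensional forms.* For $b\in B$, $\alpha\in A$ we have $1+\langle b\rangle+\langle\alpha\rangle+\langle b\alpha\rangle=\langle\langle b,\alpha\rangle\rangle=0$, so $\varphi(\langle b\rangle,\langle\alpha\rangle)=\langle b\rangle+\langle\alpha\rangle+1=\langle b\alpha\rangle$. Thus $\varphi$ maps $G_R\times G_S$ bijectively onto $G_F$, and it is surjective. If $\varepsilon+i+j=0$, applying $e$ gives $\varepsilon=0$, so $i=j$. On $I_R$ the determinant takes values in $B$, and $\det(1+\langle a\rangle)=a\notin B$. So $j\ne1+\langle a\rangle$, and $i=j=0$.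

*Step 3: the axioms.* Let $p,q$ be $\varphi^{-1}$ followed by the projections to $R,S$. Since $\varphi(r,e(r))=r$ and $\varphi(e(s),s)=s$, the ring homomorphisms $p,q$ restrict to the identity on $R,S$ respectively, and by Step 2, $p(\langle b\alpha\rangle)=\langle b\rangle$, $q(\langle b\alpha\rangle)=\langle\alpha\rangle$. Note that $-1=1$ lies in $B$ and $A$. (W1) holds by definition. (W2): if $1-\langle b\rangle\in I_R^2\subseteq(IF)^2$, then $\langle b\rangle=1$ by (W2) for $WF$. (W3): given $\sum a_i=\sum b_i$ with entries in $B$, apply (W3) in $WF$ and then apply $p$ to the three resulting equations; $p$ fixes the $a_i,b_i$ and sends the auxiliary forms into $B$. The same argument with $q$ works for $(S,A)$. Finally $\ker p=\varphi(0\times I_S)=\{0,1+\langle a\rangle\}$. $\square$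

## A square class of $F(\sqrt a)$ whose capture kills a form of $F$

Keep the setting of Lemma 3, let $E=F(\sqrt a)$, and let $\sigma$ be its nontrivial $F$-automorphism. A field $K$ realizing $R$ contains $\sqrt a$, so $E\subseteq K$. By Lemma 2, $K^\times=F^\times K^{\times2}$. So for any $y\in E^\times$ there is some $f\in F^\times$ with $yf\in K^{\times2}$. We do not control which $f$ it is; but whichever it is, all the algebras $(yf,g)_E$ with $g\in F^\times$ are split by $K$. If for *every* $f$ one of these algebras has the *same* class $D'$, then $D'$ must die in $K$. Conjugating, $\sigma D'$ must die too, hence so does $D'+\sigma D'$. If that sum comes from a nonsplit quaternion algebra over $F$, its norm form dies in $K$ although $p$ does not kill it.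

**Lemma 4.** Let $F,a,R,p,E,\sigma$ be as above. Suppose there are $y\in E^\times$, $D'\in\mathrm{Br}_2(E)$ and a quaternion class $D\in\mathrm{Br}_2(F)$ such that $D\ne0$, $D_E=D'+\sigma D'$, and
$$\text{for every } f\in F^\times\text{ there is } g\in F^\times\text{ with }(yf,g)_E=D'. \tag{P4}$$
Then no field extension of $F$ realizes the factor $R$.

*Proof.* Suppose $K$ realizes $R$, with $p=\tau\circ i_{K/F}$. Since $p(\langle a\rangle)=1$, we get $\langle a\rangle_K=1$, so $a\in K^{\times2}$; choose an $F$-embedding and regard $E\subseteq K$. By Lemma 2, $K^\times=F^\times K^{\times2}$.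

*$D_K\ne0$.* Let $\delta\in WF$ be the norm form of $D$. It is nonzero because $D\ne0$, and $\det\delta=1$, whereas $\det(1+\langle a\rangle)=a\ne1$ in $G_F$. So $\delta\notin\{0,1+\langle a\rangle\}=\ker p=\ker i_{K/F}$, hence $\delta_K\ne0$ and $D_K\ne0$.

*$D'_K=0$.* Choose $f\in F^\times$ with $yf\in K^{\times2}$ and then $g$ by (P4). Then $D'_K=(yf,g)_K=0$.

*$(\sigma D')_K=0$.* Choose $f\in F^\times$ with $\sigma(y)f\in K^{\times2}$ and then $g$ by (P4), so $(yf,g)_E=D'$. Applying $\sigma$, which fixes $f$ and $g$, gives $(\sigma(y)f,g)_E=\sigma D'$. Hence $(\sigma D')_K=(\sigma(y)f,g)_K=0$.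

So $D_K=D'_K+(\sigma D')_K=0$, a contradiction. $\square$

What must $y$ and $D'$ look like? Taking $f=1$ in (P4) gives $D'=(c,y)_E$ for some $c\in F^\times$. Then $\sigma D'=(c,\sigma y)_E$, and $D'+\sigma D'=(c,N)_E$ with $N=y\sigma(y)\in F^\times$. So $D=(c,N)_F$ serves, provided it is nonzero. Also, if $y\notin F$, we may scale $y$ by $F^\times$ (which does not affect (P4) for a given $D'$, because $f$ runs over all of $F^\times$) and write $y=x+\sqrt a$ with $x\in F$. This tells us where to start: with independent indeterminates $a,c,x$. Then we enlarge the field to force (P1) and (P4), taking care that $D$ survives over $E$.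

## Brauer classes in function fields of Severi–Brauer varieties

The tools are textbook facts. All fields have characteristic $\ne2$.

The *Severi–Brauer variety* ${\rm SB}(\mathcal A)$ of a central simple $M$-algebra $\mathcal A$ of degree $n$ is a form of $\mathbb P^{n-1}$; for the quaternion algebra $(u,v)_M$ it is the conic $uX^2+vY^2=Z^2$. A field extension $L/M$ is *regular* if it is separable and $M$ is algebraically closed in $L$; for example $M(t)/M$. If $L/M$ is regular, then $L\otimes_MM'$ is a domain for every field $M'\supseteq M$.

- **(F1)** (Amitsur; Gille–Szamuely, *Central Simple Algebras and Galois Cohomology*, Thm 5.4.1.) For $X={\rm SB}(\mathcal A)$, $\ker(\mathrm{Br}M\to\mathrm{Br}M(X))=\langle[\mathcal A]\rangle$. $X$ is geometrically integral. If $[\mathcal A]=0$, then $M(X)/M$ is purely transcendental and $\mathrm{Br}M\to\mathrm{Br}M(X)$ is injective. The map $\mathrm{Br}M\to\mathrm{Br}M(t)$ is injective as well.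
- **(F2)** There is a residue homomorphism $\partial_t\colon\mathrm{Br}_2(M(t))\to M^\times/M^{\times2}$, zero on $\mathrm{Br}_2(M)$, with $\partial_t(u,t)=u$ for $u\in M^\times$.
- **(F3)** If $a\notin M^{\times2}$, then $\ker(\mathrm{Br}M\to\mathrm{Br}M(\sqrt a))=\{(a,f)_M:f\in M^\times\}$.
- **(F4)** If $X$ is geometrically integral over $M$, then $M(X)/M$ is regular; in particular $M$ is algebraically closed in $M(X)$.
- **(F5)** A Brauer class that vanishes in a directed union of fields vanishes in one of them.

We also use *Weil restriction*. For a quadratic extension $E_1=M_1(\sqrt a)$ with automorphism $\sigma$ and a projective $E_1$-variety $X$, there is an $M_1$-variety $Y=R_{E_1/M_1}(X)$ whose $T$-points are the $(T\otimes_{M_1}E_1)$-points of $X$, and $Y_{E_1}\cong X\times X^\sigma$, where $X^\sigma$ is the conjugate variety. The model example is the affine line: $z=u+v\sqrt a$ identifies its Weil restriction with the plane with coordinates $u,v$, and over $E_1$ the two factors have coordinates $u+v\sqrt a$ and $u-v\sqrt a$. We need it because (P4) asks for a relation over $E$, while the field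 we enlarge is the one below.

## Admissible fields: forcing the relations while $D$ survives

Let $k$ be as in Theorem A. Put $F_0=k(a,c,x)$ with independent indeterminates, and $E_0=F_0(\sqrt a)=k(\sqrt a,x)(c)$ with nontrivial $F_0$-automorphism $\sigma$. Let
$$y=x+\sqrt a,\quad N=y\,\sigma(y)=x^2-a,\quad D'=(c,y)_{E_0},\quad D''=(c,\sigma y)_{E_0}=\sigma D',\quad D=(c,N)_{F_0},$$
so that $D_{E_0}=D'+D''$. We suppress base change for these classes when the field is clear.

**Definition.** A field $M\supseteq F_0$ is *admissible* if $a\notin M^{\times2}$ and $D_{E_M}\ne0$, where $E_M=M(\sqrt a)\supseteq E_0$. We write $\sigma$ also for the nontrivial $M$-automorphism of $E_M$; it extends $\sigma$ on $E_0$.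

For admissible $M$ the four classes $0,D',D'',D'+D''$ are distinct in $\mathrm{Br}(E_M)$: $D'+D''=D\ne0$ says $D'\ne D''$, and if $D'$ or $D''$ were $0$, then applying $\sigma$ both would be.

Three observations:

- *$F_0$ is admissible.* Clearly $a\notin F_0^{\times2}$. The residue at $c$ of $D_{E_0}=(c,N)$ is the class of $(x+\sqrt a)(x-\sqrt a)$ in $k(\sqrt a,x)^\times$ modulo squares. It is nontrivial, because the two factors are non-associate primes of $k[\sqrt a,x]$.
- *Unions of chains of admissible fields are admissible*, by (F5) applied to the fields $E_M$.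
- *If $M$ is admissible, then $N\notin E_M^{\times2}$*, that is, $N\notin M^{\times2}\cup aM^{\times2}$. Otherwise $D_{E_M}=(c,N)_{E_M}=0$.

**Lemma 5.** Let $M$ be admissible and $f\in M^\times$.

(S1) There is an admissible $M'\supseteq M$ with $(a,f)_{M'}=0$.

(S2) If $Q$ is the class of a quaternion algebra over $M$, there is an admissible $M'\supseteq M$ with $Q_{M'}\in\{0,D_{M'}\}$.

(S3) There are an admissible $M'\supseteq M$ and $g\in M'^\times$ with $(yf,g)_{E_{M'}}=D'$.

(S4) If $f\notin M^{\times2}\cup aM^{\times2}$, there are an admissible $M'\supseteq M$ and $g\in M'^\times$ with $(f,g)_{M'}=D_{M'}$.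

In each case $M'$ is obtained from $M$ by successively taking function fields of geometrically integral varieties, so $M$ is algebraically closed in $M'$.

*Proof.* By (F4), $a$ stays a nonsquare in all the extensions below, so only $D_{E_{M'}}\ne0$ needs proof. For a geometrically integral $M$-variety $X$ we have $M(X)(\sqrt a)=E_M(X)$, the function field of $X_{E_M}$.

**(S1)** Let $C={\rm SB}((a,f))$ and $M'=M(C)$, so $(a,f)_{M'}=0$. Since $(a,f)_{E_M}=0$, $E_{M'}=E_M(C)$ is purely transcendental over $E_M$, and $D$ survives.

**(S2)** If $Q_{E_M}=D_{E_M}$, then by (F3) $Q+D_M=(a,f_1)_M$ for some $f_1\in M^\times$, and the field of (S1) for $f_1$ satisfies $Q_{M'}=D_{M'}$. If $Q_{E_M}\ne D_{E_M}$, let $M'=M({\rm SB}(Q))$. Then $Q_{M'}=0$, and by (F1) the kernel of $\mathrm{Br}E_M\to\mathrm{Br}E_{M'}$ is $\{0,Q_{E_M}\}$, which does not contain $D_{E_M}$.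

**(S3)** Let $M_1=M(t)$ and $E_1=E_M(t)=M_1(\sqrt a)$, with $\sigma$ fixing $t$. Put
$$\alpha=(yf,t)+D'\in\mathrm{Br}_2(E_1).$$
It is the class of the biquaternion algebra $\mathcal A=(yf,t)\otimes(c,y)$. Let $X={\rm SB}(\mathcal A)$ and $Y=R_{E_1/M_1}(X)$. Then $Y_{E_1}\cong X\times X^\sigma$ with $X^\sigma={\rm SB}(\mathcal A^\sigma)$, so $Y$ is geometrically $\mathbb P^3\times\mathbb P^3$ and is geometrically integral. Put $M'=M_1(Y)$; then $E_{M'}=E_1(X\times X^\sigma)$, which is the function field of $X^\sigma$ over $E_1(X)$.

*The kernel of $\mathrm{Br}E_1\to\mathrm{Br}E_{M'}$.* The class of $\mathcal A^\sigma$ is $\sigma\alpha=(\sigma(y)f,t)+D''$. If $\beta\in\mathrm{Br}E_1$ dies in $E_{M'}$, then (F1) over $E_1(X)$ shows that $\beta$ or $\beta+\sigma\alpha$ dies in $E_1(X)$, and (F1) over $E_1$ shows that this class is $0$ or $\alpha$. So the kernel is $\{0,\alpha,\sigma\alpha,\alpha+\sigma\alpha\}$.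

*Residues.* The classes $D',D''$ come from $E_M$ and have residue $0$ at $t$. Hence the residues of $\alpha$, $\sigma\alpha$, $\alpha+\sigma\alpha$ are $yf$, $\sigma(y)f$ and $yf\cdot\sigma(y)f=Nf^2\sim N$ in $E_M^\times/E_M^{\times2}$. All three are nontrivial. For $N$ this was observed above. If $yf=w^2$ or $\sigma(y)f=w^2$ with $w\in E_M^\times$, then taking norms to $M$ gives $Nf^2\in M^{\times2}$, so $N\in M^{\times2}$, a contradiction.

Since $D_{E_1}$ is nonzero by (F1) and has residue $0$, it is not in the kernel, and $M'$ is admissible. As $\alpha$ vanishes in $\mathrm{Br}(E_{M'})$, we have $(yf,t)_{E_{M'}}=D'$. Take $g=t$.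

**(S4)** Let $M_1=M(t)$, let $\mathcal B$ be a biquaternion algebra over $M_1$ of class $(f,t)+D$, and let $M'=M_1({\rm SB}(\mathcal B))$. The kernel of $\mathrm{Br}E_M(t)\to\mathrm{Br}E_{M'}$ is $\{0,(f,t)+D\}$. The class $(f,t)+D$ has residue $f$, which is nontrivial because $f\notin M^{\times2}\cup aM^{\times2}=M^\times\cap E_M^{\times2}$. So $D_{E_M(t)}$, nonzero with residue $0$, is not in the kernel. Hence $M'$ is admissible, and $(f,t)_{M'}=D_{M'}$. Take $g=t$. $\square$

**The field $F$.** Given an admissible $M$, list as tasks: (S1) and (S3) for every $f\in M^\times$, (S2) for every quaternion algebra over $M$, and (S4) for every $f\in M^\times\setminus(M^{\times2}\cup aM^{\times2})$. Well-order the tasks and perform them by transfinite recursion, applying Lemma 5 to the field $M_\lambda$ reached so far and taking unions at limits. By induction each $M_\lambda$ is admissible and $M$ is algebraically closed in $M_\lambda$; so neither $f$ nor $af$ becomes a square if it was not one in $M$, and the (S4)-tasks can be performed. Let $M^+$ be the resulting admissible field. There are at most $|M|$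 tasks and each adds a finitely generated extension, so $|M^+|=|M|$.

Put $F_{n+1}=F_n^+$, $F=\bigcup_nF_n$, $E=F(\sqrt a)$. Then $F$ is admissible, $F_0$ is algebraically closed in $F$, and $|F|=|F_0|=\max(|k|,\aleph_0)$. Every element of $F$ and every quaternion algebra over $F$ is defined over some $F_n$, and the conclusions of (S1)–(S4) persist in larger fields. Hence:

- (P1) $\sqrt{-1}\in F$, $a\notin F^{\times2}$, and $(a,f)_F=0$ for all $f\in F^\times$.
- (P2) Every quaternion algebra over $F$ has class $0$ or $D_F$, and $D_F\ne0$, since $D_E\ne0$.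
- (P3) For every $f\in F^\times\setminus(F^{\times2}\cup aF^{\times2})$ there is $g\in F^\times$ with $(f,g)_F=D_F$.
- (P4) For every $f\in F^\times$ there is $g\in F^\times$ with $(yf,g)_E=D'_E$.

For (P3), note that an $f\in F_n$ outside $F^{\times2}\cup aF^{\times2}$ is outside $F_n^{\times2}\cup aF_n^{\times2}$.

**Proof of Theorem A.** By (P1), Lemma 3 gives $WF\cong R\times S$ with $|G_S|=2$. We have $D_F\ne0$, $D_E=D'_E+D''_E=D'_E+\sigma D'_E$, and (P4). So Lemma 4 applies, and no field extension of $F$ realizes $R$. By (P2), $F$ has exactly one nonsplit quaternion algebra. By (P1) the Kaplansky radical contains $F^{\times2}\cup aF^{\times2}$, and by (P3), with $D_F\neq 0$, it contains nothing else; so it has order $2$ modulo squares. The cardinality was computed above. $\blacksquare$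

*What Zorn's lemma produces here.* Let $K$ and $\rho\colon R\to WK$ be as in Theorem C(2) for this $F$, and let $\delta$ be the norm form of $D_F$. Since $2=0$, $IF$ is additively generated by the forms $\langle1,u\rangle$ and $I^2F$ by the forms $\langle\langle u,v\rangle\rangle$, each of which is $0$ or $\delta$ by (P2). So $I^2F=\{0,\delta\}$ and $I_R^2=p(I^2F)=\{0,p(\delta)\}$. If $\rho$ were injective, $K$ would realize $R$. So $\ker\rho=\{0,p(\delta)\}$: every such $K$ loses exactly the form $\delta$.

## A twin field in which $D$ survives: Theorem B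

Let $k$ be countable and let $F_1$ be the field $F$ just constructed; it is countable. Only (P1)–(P3) will matter for its Witt ring, as we shall see, while (P4) destroyed realizability. So we build a second field $F_2$ with (P1)–(P3), this time together with a field $L$ that realizes its factor. (From here on $F_1$ and $F_2$ denote these two fields, not the stages of the construction of $F$.) Keep $F_0,E_0,D$, and consider pairs of fields $F_0\subseteq M\subseteq L$ with

- (L1) $a\in L^{\times2}$, $a\notin M^{\times2}$, and $M^\times\cap L^{\times2}=M^{\times2}\cup aM^{\times2}$;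
- (L2) $D_L\ne0$.

The pair $(F_0,E_0)$ has both properties, and unions of chains of such pairs have them too, by (F5).

The next lemma says that (L1) survives when we pass to function fields of varieties over the lower field.

**Lemma 6.** If $(M,L)$ satisfies (L1) and $X$ is a geometrically integral $M$-variety, then $(M(X),L(X))$ satisfies (L1), where $L(X)$ is the function field of $X_L$.

*Proof.* Clearly $a\in L(X)^{\times2}$, and $a\notin M(X)^{\times2}$ by (F4). Let $f\in M(X)^\times$ be a square in $L(X)$ but not in $M(X)$; we must show $f\in aM(X)^{\times2}$. Put $Z=M(X)(\sqrt f)$.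

*Step 1: $M$ is not algebraically closed in $Z$.* The extension $Z/M$ is separable, because $M(X)/M$ is regular and $Z/M(X)$ is separable algebraic. If $M$ were algebraically closed in $Z$, then $Z/M$ would be regular and $Z\otimes_ML=Z\otimes_{M(X)}(M(X)\otimes_ML)$ a domain. Localizing at the nonzero elements of $M(X)\otimes_ML$, whose fraction field is $L(X)$, we would find that $Z\otimes_{M(X)}L(X)=L(X)[T]/(T^2-f)$ is a domain, so $f\notin L(X)^{\times2}$, a contradiction.

*Step 2: $f$ comes from $M$ up to squares.* So there is a finite extension $M'/M$ with $M\subsetneq M'\subseteq Z$. As $M(X)/M$ is regular, $M'\otimes_MM(X)$ is a domain, finite-dimensional over $M(X)$, hence a field, and it embeds in $Z$. So $[M':M]=2$. Write $M'=M(\sqrt m)$ with $m\in M^\times\setminus M^{\times2}$. Then $Z=M(X)(\sqrt m)=M(X)(\sqrt f)$, so $f\in mM(X)^{\times2}$.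

*Step 3: $m\in aM^{\times2}$.* Since $f$ is a square in $L(X)$, so is $m$, and $m\in L^{\times2}$ by (F4) for $X_L$. By (L1), $m\in M^{\times2}\cup aM^{\times2}$, so $m\in aM^{\times2}$ and $f\in aM(X)^{\times2}$. $\square$

**Lemma 7.** Let $(M,L)$ satisfy (L1) and (L2). Each of the following can be achieved in a larger pair $(M',L')$, $M\subseteq M'$, $L\subseteq L'$, satisfying (L1) and (L2), with $M$ algebraically closed in $M'$:

(T1) $(a,f)_{M'}=0$, for a given $f\in M^\times$.

(T2) $Q_{M'}\in\{0,D_{M'}\}$, for a given quaternion class $Q$ over $M$.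

(T3) $(f,g)_{M'}=D_{M'}$ for some $g\in M'^\times$, for a given $f\in M^\times\setminus(M^{\times2}\cup aM^{\times2})$.

(T4) $\ell\in M'^\times L'^{\times2}$, for a given $\ell\in L^\times$.

*Proof.* In (T1)–(T3) we pass to function fields of geometrically integral varieties, so (L1) holds by Lemma 6, and only (L2) needs proof.

**(T1)** Let $C={\rm SB}((a,f))$, $M'=M(C)$, $L'=L(C)$. As $a\in L^{\times2}$, $L'/L$ is purely transcendental, so $D_{L'}\ne0$.

**(T2)** If $Q_L\ne D_L$, use $X={\rm SB}(Q)$, $M'=M(X)$, $L'=L(X)$. Then $Q_{M'}=0$, and the kernel of $\mathrm{Br}L\to\mathrm{Br}L'$ is $\{0,Q_L\}$, which does not contain $D_L$. If $Q_L=D_L$, use $X={\rm SB}(Q\otimes D)$. Then $Q_{M'}=D_{M'}$, and $L(X)/L$ is purely transcendental because $Q_L+D_L=0$.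

**(T3)** Let $X$ be the Severi–Brauer variety of a biquaternion algebra over $M(t)$ of class $(f,t)+D$. Put $M'=M(t)(X)$, $L'=L(t)(X)$, $g=t$. By (L1), $f\notin L^{\times2}$, so $(f,t)_{L(t)}$ has nontrivial residue and is nonzero. Hence $D_{L(t)}\ne(f,t)+D$; also $D_{L(t)}\ne0$. So $D_{L(t)}$ is not in the kernel $\{0,(f,t)+D\}$ of $\mathrm{Br}L(t)\to\mathrm{Br}L'$.

**(T4)** If $\ell\in M^\times L^{\times2}$, take $(M',L')=(M,L)$. Otherwise put $M'=M(t)$ and $L'=L(t)(\sqrt{t\ell})$. Since $t=(\sqrt{t\ell})^2/\ell$, $L'=L(\sqrt{t\ell})$ is purely transcendental over $L$, so (L2) holds. Also $t\ell\in L'^{\times2}$, so $\ell\in M'^\times L'^{\times2}$.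

For (L1), clearly $a\in L'^{\times2}$ and $a\notin M(t)^{\times2}$. Let $f\in M(t)^\times$ be a square in $L'$; multiplying by a square, we may assume $f\in M[t]$. Then $f\in L(t)^{\times2}$ or $f\in t\ell L(t)^{\times2}$. In the first case $f\in M(t)^{\times2}\cup aM(t)^{\times2}$ by Lemma 6 for the affine line. In the second case $f=t\ell h^2$ with $h\in L(t)^\times$. For a monic irreducible $\pi\ne t$ in $L[t]$, $2v_\pi(h)=v_\pi(f)\ge0$; and $1+2v_t(h)=v_t(f)\ge0$ gives $v_t(h)\ge0$. So $h\in L[t]$. Comparing leading coefficients of $f=t\ell h^2$ gives $\ell\in M^\times L^{\times2}$, which was excluded. $\square$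

**The pair $(F_2,L)$.** Start with $(F_0,E_0)$. For a countable pair $(M,L)$, perform all the tasks of Lemma 7 for the elements and quaternion algebras of $M$ and the elements of $L$ one after another, taking unions at limits; as before, the (T3)-tasks remain meaningful because $M$ stays algebraically closed in the lower field. Repeat this $\omega$ times and take the union. All conclusions (T1)–(T4) persist, so we get a countable pair $(F_2,L)$ satisfying (L1) and (L2), with $F_0$ algebraically closed in $F_2$, such that $F_2$ satisfies (P1), (P2), (P3) ($D_{F_2}\ne0$ because $D_L\ne0$), and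
$$L^\times=F_2^\times L^{\times2}. \tag{1}$$

Let $B_j,R_j,S_j,p_j$ be as in Lemma 3 for $F_j$, $j=1,2$.

**Step 1: $L$ realizes the factor $R_2$.** By Lemma 2 and (1) it suffices that $i=i_{L/F_2}$ has kernel $\ker p_2=\{0,1+\langle a\rangle\}$. Since $a\in L^{\times2}$, $1+\langle a\rangle\in\ker i$. Conversely, let $\psi\in\ker i$. Then $\psi$ has even dimension, and $\det\psi$ is a square in $L$, so $\det\psi\in\{1,a\}$ by (L1). Adding $1+\langle a\rangle$ if necessary, we may assume $\det\psi=1$. As $-1$ is a square, this means $\psi\in I^2F_2$. Since $2=0$, $IF_2$ is additively generated by the forms $\langle1,u\rangle$, so $I^2F_2$ is additively generated by the forms $\langle\langle u,v\rangle\rangle$, each of which is $0$ or the norm form $\delta$ of $D$ by (P2). So $I^2F_2=\{0,\delta\}$. By (L2), $\delta_L\ne0$, and therefore $\psi=0$.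

**Step 2: the quaternion pairings of $F_1$ and $F_2$ are isometric.** Write $(b,b')_{F_j}=\beta_j(b,b')D$ with $\beta_j\colon B_j\times B_j\to\mathbb F_2$, using (P2). This is bilinear, and alternating because $(b,b)=(b,-1)=0$. It is nondegenerate: for $1\ne b\in B_j$ we have $b\notin\{1,a\}$ in $G_{F_j}$, so by (P3) there is $g$ with $(b,g)=D$; writing $g=b'\alpha$ with $b'\in B_j$, $\alpha\in\{1,a\}$, (P1) gives $(b,b')=D$.

$B_j$ is countable. It is also infinite: $F_0$ is algebraically closed in $F_j$, so $G_{F_0}\hookrightarrow G_{F_j}$, and $G_{F_0}$ is infinite because $k(a,x)[c]$ has infinitely many pairwise non-associate irreducibles.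

A nondegenerate alternating space $(V,\beta)$ of countably infinite dimension has a symplectic basis. Indeed, let $v_1,v_2,\dots$ span $V$, and suppose a finite-dimensional nondegenerate subspace $W$ with a symplectic basis has been found (initially $W=0$). Then $V=W\oplus W^\perp$, since for each $v$ the functional $\beta(v,\cdot)$ on $W$ is given by an element of $W$. Take the first $v_m\notin W$ and write $v_m=w+u$ with $w\in W$, $0\ne u\in W^\perp$. Choose $u'$ with $\beta(u,u')=1$; replacing $u'$ by its component in $W^\perp$ does not change this. Then $u,u'$ span a hyperbolic plane in $W^\perp$; add it to $W$. The new $W$ contains $v_m$, so the union of the subspaces $W$ is $V$. Consequently there is an isometry $(B_1,\beta_1)\cong(B_2,\beta_2)$. Extended by $a\mapsto a$, it gives a group isomorphism $\theta\colon G_{F_1}\to G_{F_2}$. It respects the quaternion pairings with values in $\{0,D\}$, because $(b\alpha,b'\alpha')=(b,b')$ by (P1), and it carries $-1=1$ to $-1=1$.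

**Step 3: $\theta$ induces an isomorphism of Witt rings.** Over any field, $\langle u,v\rangle\cong\langle u',v'\rangle$ if and only if $uv=u'v'$ in $G$ and $(u,v)=(u',v')$. To see this, let $d=uv=u'v'$ in $G$. Then $\langle u,v\rangle\cong u\langle1,d\rangle$ and $\langle u',v'\rangle\cong u'\langle1,d\rangle$ are isometric if and only if $\langle1,d\rangle$ represents $uu'$, that is, $(uu',-d)=0$; and $(u,v)=(u,ud)=(u,-u)+(u,-d)=(u,-d)$, likewise for $u'$, so $(u,v)+(u',v')=(uu',-d)$. Furthermore, $WF$ is the quotient of $\mathbb Z[G_F]$ by the ideal generated by $1+[-1]$ and all $[u]+[v]-[u']-[v']$ with $\langle u,v\rangle\cong\langle u',v'\rangle$ (Lam, *Introduction to Quadratic Forms over Fields*, II.4). So $\theta$ induces an isomorphism $WF_1\cong WF_2$ carrying $B_1$ to $B_2$ and $\{1,a\}$ to $\{1,a\}$. Hence it carries $R_1,S_1$ to $R_2,S_2$, and $p_1$ to $p_2$ since $p_j(\langle b\alpha\rangle)=\langle b\rangle$.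

By Theorem A's proof the factor $R_1$ of $WF_1$ is not realizable, and by Step 1 the factor $R_2$ of $WF_2$ is realized by $L$. This proves Theorem B. $\blacksquare$
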